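\title{Counterexamples to a conjecture of Erd\H{o}s on the nonvanishing of $\sum f(n)/n$}

\begin{abstract}
Erd\H{o}s conjectured that $\sum_{n\ge1} f(n)/n\neq0$ whenever $f$ is periodic modulo $q$, vanishes on the multiples of $q$, and takes the values $\pm1$ elsewhere. We show that the conjecture fails for infinitely many $q\equiv1\pmod 4$, for instance for $q=5^{26}(7\cdot11\cdot13\cdot17\cdot19\cdot23)^2$. The construction is elementary: on each class of integers with a given greatest common divisor with $q$, the function $f$ is a signed Legendre symbol, and the vanishing of the series becomes a problem about signed sums of integers. Using Baker's theorem we also prove that a modulus $q$ with a counterexample satisfies $q/\varphi(q)>2$, and we show that the constant $2$ is best possible.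
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Let $q>1$ be an integer. Call a function $f\colon\mathbb Z\to\{-1,0,1\}$ \emph{admissible modulo $q$} if it has period $q$ and $f(n)=0$ exactly when $q\mid n$. We are interested in the series $\sum_{n\ge1}f(n)/n$.

For any $q$-periodic function $f$ with mean value $\mu=\frac1q\sum_{n=1}^qf(n)$, the partial sums of $f-\mu$ are bounded, so $\sum(f(n)-\mu)/n$ converges by Dirichlet's test. Since the harmonic series diverges,
\begin{equation}\label{eq:conv}
\sum_{n\ge1}\frac{f(n)}n\ \text{ converges}\iff\sum_{n=1}^qf(n)=0 .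
\end{equation}
For admissible $f$ the right side is a sum of $q-1$ signs, so convergence forces $q$ to be odd.

\begin{quote}
\textbf{Conjecture} (Erd\H{o}s). \emph{If $f$ is admissible modulo $q>1$ and $\sum_{n=1}^qf(n)=0$, then $\sum_{n\ge1}f(n)/n\ne0$.}
\end{quote}

The model is Dirichlet's theorem. For an odd prime $p$ let $\chi_p$ be the Legendre symbol: $\chi_p(n)=0$ if $p\mid n$, and otherwise $\chi_p(n)=1$ or $-1$ according as $n$ is or is not a square modulo $p$. It is completely multiplicative, admissible modulo $p$, and has mean value zero, and Dirichlet's theorem says that $L(1,\chi_p)=\sum\chi_p(n)/n\neq0$. The conjecture asserts that multiplicativity plays no role. The smallest cases support this. For $q=3$ we have $f=\pm\chi_3$, and $1-\frac12+\frac14-\frac15+\cdots>0$. For $q=5$ and $f(1)=1$ the sign patterns are $({+}{+}{-}{-})$, $({+}{-}{+}{-})$ and $({+}{-}{-}{+})$, and every period contributes a positive amount; for the last pattern this amount is $\frac1{(n+1)(n+2)}-\frac1{(n+3)(n+4)}$.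

Murty and Saradha proved the conjecture for $q\equiv3\pmod4$. The case $q\equiv1\pmod4$ remained open apart from special cases, such as $q$ a prime power or a product of two primes; we take the problem from \cite{thesis}. We show that the conjecture is false in this case. Call $q>1$ a \emph{counterexample modulus} if there is an admissible $f$ modulo $q$ with $\sum_{n=1}^qf(n)=0$ and $\sum_{n\ge1}f(n)/n=0$.

\begin{theorem}\label{thm:explicit}
For every even $K\ge26$, the integer $q=5^K(7\cdot11\cdot13\cdot17\cdot19\cdot23)^2$ is a counterexample modulus. Since $q$ is an odd square, $q\equiv1\pmod4$; so the conjecture fails for infinitely many $q\equiv1\pmod4$.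
\end{theorem}

The first of these moduli is $5^{26}\cdot7436429^2$. They belong to a general family.

\begin{theorem}\label{thm:family}
Let $P$ be a finite set of primes $\ge5$ with $\{5,7,11,13\}\subseteq P$, and let $P'=P\setminus\{5\}$. For $l\in P'$ put $l^*=l-\chi_5(l)$, and let $k_l\ge2$ be even. Suppose that
\begin{equation}\label{eq:R}
\tfrac54R>2,\qquad\text{where}\quad R=\prod_{l\in P'}\Big(1+\frac1l+\dots+\frac1{l^{k_l-1}}+\frac1{l^{k_l-1}l^*}\Big).
\end{equation}
Then $q=5^K\prod_{l\in P'}l^{k_l}$ is a counterexample modulus for every sufficiently large even $K$.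
\end{theorem}

When the $k_l$ are large, $\frac54R$ is close to $\prod_{p\in P}\frac p{p-1}=q/\varphi(q)$. The next theorem shows that the threshold $2$ belongs to the problem and not only to the method.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If $q$ is a counterexample modulus, then $q-1\ge2\varphi(q)$, so $q/\varphi(q)>2$.
\item[(b)] Let $P\supseteq\{5,7,11,13\}$ be a finite set of primes $\ge5$. There is a counterexample modulus whose set of prime divisors is exactly $P$ if and only if $\prod_{p\in P}\frac p{p-1}>2$.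
\item[(c)] The infimum of $q/\varphi(q)$ over counterexample moduli is exactly $2$, and it is not attained.
\item[(d)] Every integer coprime to $6$ divides a counterexample modulus.
\end{enumerate}
\end{theorem}

Part (a) is essentially Okada's theorem. It explains why small cases do not reveal the failure. An odd $q$ with at most two prime divisors has $q/\varphi(q)\le\frac32\cdot\frac54<2$, so the conjecture holds for it. A counterexample modulus coprime to $6$ has at least seven prime divisors, as in Theorem~\ref{thm:explicit}, because
\[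
\tfrac54\cdot\tfrac76\cdot\tfrac{11}{10}\cdot\tfrac{13}{12}\cdot\tfrac{17}{16}\cdot\tfrac{19}{18}=\tfrac{1616615}{829440}<2 .
\]
We do not classify all counterexample moduli: part (b) determines the possible sets of prime divisors only among sets of primes $\ge5$ that contain $5,7,11,13$.

Theorems~\ref{thm:explicit} and~\ref{thm:family} are proved in Sections~\ref{sec:reduction}--\ref{sec:explicit} by elementary means. Baker's theorem on linear forms in logarithms enters only in Section~\ref{sec:sharp}, in the proof of Theorem~\ref{thm:sharp}(a). Throughout, $p$ and $l$ denote primes and $v_l$ is the $l$-adic valuation.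

\section{Reduction to signed sums of integers}\label{sec:reduction}

Let $q>1$ be odd. For a divisor $e$ of $q$ consider the class
\[
C_e=\{n\ge1:\gcd(n,q)=q/e\}=\{(q/e)\,m:\ m\ge1,\ \gcd(m,e)=1\}.
\]
The classes $C_e$ partition the positive integers, and $C_1$ consists of the multiples of $q$. If $p\mid e$, then $n\mapsto\chi_p(ne/q)$ takes only the values $\pm1$ on $C_e$, and its contribution to $\sum f(n)/n$ is a \emph{rational} multiple of $L(1,\chi_p)$. Contributions of different classes that use the same $p$ can therefore cancel exactly.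

The rational factor comes from removing Euler factors. With the M\"obius function $\mu$, for which $\sum_{c\mid r}\mu(c)$ is $1$ if $r=1$ and $0$ otherwise, we have
\[
\sum_{\substack{m\le x\\ \gcd(m,e)=1}}\frac{\chi_p(m)}m=\sum_{c\mid e}\frac{\mu(c)\chi_p(c)}c\sum_{m\le x/c}\frac{\chi_p(m)}m ,
\]
and letting $x\to\infty$ gives
\begin{equation}\label{eq:euler}
\sum_{\gcd(m,e)=1}\frac{\chi_p(m)}m=L(1,\chi_p)\prod_{l\mid e}\Big(1-\frac{\chi_p(l)}l\Big).
\end{equation}

\begin{example}\label{ex:245}
Let $q=245=5\cdot7^2$ and $L=L(1,\chi_7)$. The nonzero squares modulo $7$ are $1,2,4$, so $\chi_7(5)=-1$. Define $g(n)=\chi_7(n/5)$ on $C_{49}$, $g(n)=-\chi_7(n/35)$ on $C_7$, $g(n)=-\chi_7(n/7)$ on $C_{35}$, and $g(n)=0$ elsewhere. By \eqref{eq:euler},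
\[
\sum_{n\ge1}\frac{g(n)}n=\frac15L-\frac1{35}L-\frac17\Big(1+\frac15\Big)L=\frac{49-7-42}{245}\,L=0 .
\]
The function $g$ is not admissible, since it vanishes on $C_5$ and $C_{245}$. To obtain a counterexample, \emph{every} class $C_e$ with $e>1$ has to take part in such a cancellation.
\end{example}

The numerators $49$, $7$, $42$ are instances of the following weights. For odd $e>1$ and a prime $p\mid e$ put
\[
w_p(e)=e\prod_{l\mid e}\Big(1-\frac{\chi_p(l)}l\Big)=p^{v_p(e)}\prod_{l\mid e,\ l\ne p}l^{v_l(e)-1}\big(l-\chi_p(l)\big),
\]
a positive integer. Multiplying $e$ by an odd prime $l$ changes the weight by the rule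
\begin{equation}\label{eq:rule}
w_p(le)=\begin{cases}l\,w_p(e)&\text{if }l\mid e,\\ (l-\chi_p(l))\,w_p(e)&\text{if }l\nmid e.\end{cases}
\end{equation}

\begin{proposition}\label{prop:reduction}
Let $q>1$ be odd. Suppose that each divisor $e>1$ of $q$ is given a prime $p(e)\mid e$, its \emph{type}, and a sign $s_e=\pm1$, such that for every prime $p\mid q$
\begin{equation}\label{eq:balance}
\sum_{e:\ p(e)=p}s_e\,w_p(e)=0 .
\end{equation}
Then $q$ is a counterexample modulus.
\end{proposition}

\begin{proof}
Put $f=0$ on multiples of $q$, and for $\gcd(n,q)=q/e$ with $e>1$ put $f(n)=s_e\chi_{p(e)}(m)$, where $m=ne/q$. Since $\gcd(m,e)=1$ and $p(e)\mid e$, we have $f(n)=\pm1$. Replacing $n$ by $n+q$ leaves $e$ unchanged and replaces $m$ by $m+e\equiv m\pmod{p(e)}$, so $f$ has period $q$. Thus $f$ is admissible. Sorting $n\le x$ by class,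
\[
\sum_{n\le x}\frac{f(n)}n=\sum_{1<e\mid q}\frac{s_e\,e}q\sum_{\substack{m\le xe/q\\ \gcd(m,e)=1}}\frac{\chi_{p(e)}(m)}m .
\]
By \eqref{eq:euler} the right side converges as $x\to\infty$, and
\[
\sum_{n\ge1}\frac{f(n)}n=\frac1q\sum_{1<e\mid q}s_e\,w_{p(e)}(e)\,L(1,\chi_{p(e)})=\frac1q\sum_{p\mid q}L(1,\chi_p)\sum_{e:\ p(e)=p}s_e\,w_p(e)=0 .
\]
Since the series converges, $\sum_{n=1}^qf(n)=0$ by \eqref{eq:conv}.
\end{proof}

\begin{remark}\label{rem:square}
The hypothesis of Proposition~\ref{prop:reduction} forces $q$ to be a square. Each factor $l-\chi_p(l)$ with $l\neq p$ is even, so $w_p(e)$ is odd exactly when $e$ is a power of $p$; and a power of $p$ can only have type $p$. Hence \eqref{eq:balance} contains exactly $v_p(q)$ odd terms, and $v_p(q)$ must be even. This is why all exponents in Theorem~\ref{thm:family} are even, and why the method produces only moduli $q\equiv1\pmod4$.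
\end{remark}

It remains to find types and signs. A long list of integers that are not too unequal in size tends to have a vanishing signed sum, so one would like to collect as many divisors as possible in a single type. We choose the type $5$ and let the exponent $K$ of $5$ be large. Divisors prime to $5$ cannot have type $5$. In Section~\ref{sec:blocks} we group them into small sets that cancel as in Example~\ref{ex:245}; these sets borrow some multiples of $5$, but only with a bounded power of $5$. In Section~\ref{sec:five} all remaining divisors receive type $5$, and we solve the resulting signed-sum problem.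

\section{Divisors prime to 5: balanced blocks}\label{sec:blocks}

In this section and the next, $P$, $P'$ and the even exponents $k_l\ge2$ are as in Theorem~\ref{thm:family}, and
\[
Q=\prod_{l\in P'}l^{k_l},\qquad q=5^KQ,\qquad K\ge1 .
\]
Condition \eqref{eq:R} is not needed until the end of Section~\ref{sec:five}. A \emph{block of type $p$} is a set of divisors $e$ of $q$, all divisible by $p$, together with signs $s_e$ such that $\sum s_ew_p(e)=0$.

\subsection*{Blocks of type 7}
Let $1\le i\le k_7/2$, let $h\mid q$ with $\gcd(h,35)=1$, and put $e=7^{2i-1}h$. By \eqref{eq:rule}, $w_7(7e)=7w_7(e)$ and $w_7(5e)=6w_7(e)$. Since $7-1-6=0$, the set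
\[
B(7,i,h)=\{e,\,7e,\,5e\}
\]
with signs $-,+,-$ is a block of type $7$. Example~\ref{ex:245} is $B(7,1,1)$.

\subsection*{Blocks of type $p\ge11$}
Let $p\in P$, $p\ge11$, and let $e$ be a divisor of $q$ with $p\mid e$, $pe\mid q$ and $\gcd(e,35)=1$. The pair $e$, $pe$ contributes $\pm(1\pm p)w_p(e)$, which has to be canceled by multiples of $e$. Put
\[
a=5-\chi_p(5)\in\{4,6\},\qquad b=7-\chi_p(7)\in\{6,8\}.
\]
By \eqref{eq:rule}, for $j\ge1$,
\begin{equation}\label{eq:mult}
\frac{w_p(5^je)}{w_p(e)}=a\,5^{j-1},\qquad\frac{w_p(7\cdot5^je)}{w_p(e)}=a\,b\,5^{j-1},\qquad\frac{w_p(245e)}{w_p(e)}=7ab .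
\end{equation}
All these ratios are multiples of $a$. Since $p$ is coprime to $6$, it is $\equiv\pm1$ modulo $4$ and modulo $6$, so there is $\varepsilon=\pm1$ with $a\mid1+\varepsilon p$. Put
\[
t=\frac{1+\varepsilon p}a .
\]
(This step fails for $p=3$, where $a=6$ divides neither $4$ nor $-2$.) We must write $t$ as a combination of the ratios in \eqref{eq:mult}, divided by $a$, with coefficients in $\{-1,0,1\}$, because a divisor is either left out or used once with a sign.

Sometimes the powers of $5$ suffice. For $p=19$ we have $5\equiv9^2$, so $a=4$ and $t=5$, and $\{e,19e,25e\}$ is a block because $1+19-20=0$. In general they do not: the digits $-1,0,1$ in base $5$ miss the residues $\pm2$. The divisors $7\cdot5^je$ supply the missing digits, since $7=6+1=8-1$ and $7\equiv2\pmod 5$. The divisor $7\cdot 5e=5\cdot(7e)$ is already used in $B(7,1,e)$, so in the lowest position $245e$ takes its place.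

\begin{lemma}\label{lem:digits}
Let $b\in\{6,8\}$. Every integer $t$ can be written as
\begin{equation}\label{eq:digits}
t=\sum_{j\ge1}x_j5^{j-1}+b\sum_{j\ge2}y_j5^{j-1}+7bz
\end{equation}
with $x_j,y_j,z\in\{-1,0,1\}$, finitely many of them nonzero. If $|t|\le6$, one can take $x_j=y_j=0$ for $j>5$.
\end{lemma}

\begin{proof}
If $b=6$, then $7b=42\equiv2\pmod5$, and the residues $0,\pm1,\pm2$ are represented by $x_1+7bz\in\{0,\pm1,\pm42\}$. If $b=8$, then $7b=56\equiv1\pmod 5$, and they are represented by $x_1+7bz\in\{0,\pm1,\pm57\}$. Choose $x_1,z$ in this way with $x_1+7bz\equiv t\pmod5$, and put $\tau_2=(t-x_1-7bz)/5$.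

The numbers $0,\pm1,\pm7$ form a complete residue system modulo $5$. For $j\ge2$ let $\delta_j$ be the one congruent to $\tau_j$, and put $\tau_{j+1}=(\tau_j-\delta_j)/5$. If $|\tau_j|\ge2$, then $|\tau_{j+1}|\le(|\tau_j|+7)/5<|\tau_j|$. If $|\tau_j|\le1$, then $\delta_j=\tau_j$ and $\tau_{j+1}=0$. So the process ends, and $t=x_1+7bz+\sum_{j\ge2}\delta_j5^{j-1}$. Each $\delta_j$ has the form $x_j+by_j$ with $x_j,y_j\in\{-1,0,1\}$, because $7=1+6=-1+8$.

If $|t|\le6$, then $|\tau_2|\le\lfloor63/5\rfloor=12$, $|\tau_3|\le\lfloor19/5\rfloor=3$, $|\tau_4|\le10/5=2$, $|\tau_5|\le\lfloor9/5\rfloor=1$, and $\tau_6=0$.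
\end{proof}

\begin{example}
For $p=11$ the nonzero squares are $1,3,4,5,9$, so $a=4$, $b=8$, $\varepsilon=1$, $t=3$. The algorithm gives $x_1+56z=-57$, $\tau_2=12$, $\delta_2=7=-1+8$, $\tau_3=\delta_3=1$, that is, $3=-1-56+5(-1+8)+25$. Multiplying by $a=4$ gives $1+11=-4-224-20+160+100$, and the seven terms are, up to sign, the weights of $e,\ 11e,\ 5e,\ 245e,\ 25e,\ 175e,\ 125e$ in units of $w_{11}(e)$.
\end{example}

For each $p\in P$ with $p\ge11$, fix $\varepsilon$ and an expansion \eqref{eq:digits} of $t$, and let $I\ge1$ be an integer such that $x_j=y_j=0$ for $j>I$ in all these expansions. It can be chosen to depend only on $P$. If $\max P\le23$, then $|t|\le(p+1)/4\le6$, and Lemma~\ref{lem:digits} allows $I=5$.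

Assume $K\ge I$. For $1\le i\le k_p/2$ and $h\mid q$ with all prime factors greater than $p$, put $e=p^{2i-1}h$ and
\[
B(p,i,h)=\{e,\,pe\}\cup\{5^je:x_j\ne0\}\cup\{7\cdot5^je:y_j\ne0\}\cup\{245e:z\ne0\}.
\]
These numbers divide $q$ because $\gcd(e,35)=1$, $K\ge I$ and $k_7\ge2$. By \eqref{eq:mult} and \eqref{eq:digits},
\begin{multline*}
w_p(e)+\varepsilon w_p(pe)-\sum_jx_jw_p(5^je)-\sum_jy_jw_p(7\cdot5^je)-z\,w_p(245e)\\=(1+\varepsilon p-at)\,w_p(e)=0,
\end{multline*}
so $B(p,i,h)$ is a block of type $p$.

\begin{proposition}\label{prop:blocks}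
Let $K\ge I$. The blocks $B(p,i,h)$, $p\in P'$, are pairwise disjoint, and:
\begin{enumerate}
\item[(i)] every divisor $e>1$ of $q$ with $5\nmid e$ lies in a block;
\item[(ii)] every element of a block has $v_5\le I$;
\item[(iii)] no block contains a number $5^vd$ with $v\ge1$ and $d\in\{1,\,49,\,169,\,49\cdot169\}$.
\end{enumerate}
\end{proposition}

\begin{proof}
The table lists, for each kind of element, the exponents of $5$ and $7$ and the part prime to $35$.
\begin{center}
\begin{tabular}{c|ccc|ccccc}
&\multicolumn{3}{c|}{type $7$}&\multicolumn{5}{c}{type $p\ge11$}\\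
element&$e$&$7e$&$5e$&$e$&$pe$&$5^je$&$7\cdot5^je$&$245e$\\\hline
$v_5$&$0$&$0$&$1$&$0$&$0$&$j\ge1$&$j\ge2$&$1$\\
$v_7$&$2i-1$&$2i$&$2i-1$&$0$&$0$&$0$&$1$&$2$\\
part prime to $35$&$h$&$h$&$h$&$e$&$pe$&$e$&$e$&$e$
\end{tabular}
\end{center}
No pair $(v_5,v_7)$ occurs on both sides of the table: on the left $v_7\ge1$, and $v_5=0$, or $v_5=1$ with $v_7$ odd; on the right the pairs with $v_7\ge1$ are $(j,1)$ with $j\ge2$ and $(1,2)$. So a block of type $7$ is disjoint from every block of type $p\ge11$. An element of $B(7,i,h)$ determines $h$ as its part prime to $35$ and $i$ through $v_7\in\{2i-1,2i\}$. For an element of $B(p,i,h)$ with $p\ge11$, the part prime to $35$ is $p^{2i-1}h$ or $p^{2i}h$; this determines $p$ as its least prime factor, and then $i$ and $h$. Hence all blocks are pairwise disjoint.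

(i) Let $e>1$, $5\nmid e$, and let $p\ge7$ be the least prime factor of $e$. Write $e=p^vh$ with $p\nmid h$ and $1\le v\le k_p$. Since $k_p$ is even, $v\in\{2i-1,2i\}$ for some $1\le i\le k_p/2$, and $e$ is one of the first two elements of $B(p,i,h)$.

(ii) This is the choice of $I\ge1$.

(iii) Elements of blocks of type $7$ with $v_5\ge1$ have $v_7$ odd, whereas $v_7(5^vd)\in\{0,2\}$. Elements of blocks of type $p\ge11$ with $v_5\ge1$ have part prime to $35$ equal to $p^{2i-1}h$, which is not a square, whereas that part of $5^vd$ is $1$ or $13^2$.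
\end{proof}

Give every element of a block the type and sign of its block. Let $\mathcal D$ be the set of divisors $e>1$ of $q$ that lie in no block. By (i) they are all divisible by $5$, and we give them type $5$. Then \eqref{eq:balance} holds for every $p\in P'$, and it remains to choose signs on $\mathcal D$ so that it holds for $p=5$.

\section{Divisors of type 5: a subset-sum problem}\label{sec:five}

For $d\mid Q$ put
\[
W(d)=\prod_{l\mid d}l^{v_l(d)-1}l^*,\qquad M=W(Q),
\]
so that $w_5(5^vd)=5^vW(d)$ for $v\ge1$. The nonzero squares modulo $5$ are $\pm1$, which gives $7^*=8$, $11^*=10$, $13^*=14$; also $l^*\ge l-1\ge16$ for the other $l\in P'$. We use the following facts.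
\begin{enumerate}
\item[(W1)] $W(1)=1$, and $W(d)$ is even for $d>1$.
\item[(W2)] $\sum_{d\mid Q}W(d)=RM$. Indeed, the sum factors as $\prod_l(1+l^*+ll^*+\dots+l^{k_l-1}l^*)$, and dividing the factor for $l$ by $l^{k_l-1}l^*$ gives the factor for $l$ in \eqref{eq:R}.
\item[(W3)] $W(d)\le M/7$ for $d\ne Q$, since lowering $v_l$ by one divides $W$ by $l$ or by $l^*$, and both are at least $7$.
\item[(W4)] $W(Q/r)=M/r$ for $r\in\{7,11,13,77\}$, and $M\ge56\cdot110>77$, since $k_l\ge2$.
\end{enumerate}

These facts show what \eqref{eq:R} measures. The largest weight is $w_5(q)=5^KM$, and by (W2) the weights of all multiples of $5$ add up to $\frac54(5^K-1)RM<\frac54R\cdot5^KM$. A signed sum can vanish only if its largest term is at most half of the total. So if $q$ has type $5$, then \eqref{eq:balance} for $p=5$ is impossible unless $\frac54R>2$. We show that, for large even $K$, size is the only obstruction.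

After division by $5$, the equation to be solved is
\begin{equation}\label{eq:goal}
\sum_{5^vd\in\mathcal D}s_{5^vd}\,5^{v-1}W(d)=0 .
\end{equation}
Call $v$ the \emph{level} of $5^vd$, and write $K=I+N$ with $N\ge1$. By Proposition~\ref{prop:blocks}(ii), the levels $v>I$ are complete: all $5^vd$ with $d\mid Q$ lie in $\mathcal D$. The levels $v\le I$ have gaps left by the blocks. We need little from them, but one condition is unavoidable: the high levels contribute a multiple of $5^I$ to \eqref{eq:goal}, so the low levels must do the same. This is the purpose of the four divisors reserved at each level in Proposition~\ref{prop:blocks}(iii).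

\begin{lemma}[Low levels]\label{lem:low}
The elements of $\mathcal D$ of level at most $I$ can be signed so that their contribution to \eqref{eq:goal} is $5^Ic$ with an integer $c$ satisfying $|c|<RM/4$ and $c\equiv I\pmod2$.
\end{lemma}

\begin{proof}
For $d=1,\,49,\,169,\,49\cdot169$ we have $W(d)=1,\,56,\,182,\,56\cdot182$, which are congruent to $1,1,2,2$ modulo $5$. The signed sums $\pm1\pm1\pm2\pm2$ include $0,\pm2,\pm4$, a complete residue system modulo $5$. Sign all elements of level at most $I$ other than the reserved ones arbitrarily. Suppose that the reserved elements of levels less than $v$ are signed so that these levels contribute a multiple of $5^{v-1}$; for $v=1$ this is vacuous. Adding the unreserved terms of level $v$ gives $5^{v-1}c'$ with an integer $c'$. Choose the four reserved signs at level $v$ so that the signed sum of the four values $W(d)$ is $\equiv-c'\pmod5$. Then the levels up to $v$ contribute a multiple of $5^v$. For $v=I$ the contribution is $5^Ic$, and by (W2)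
\[
5^I|c|\le RM\sum_{v=1}^I5^{v-1}<5^I\,\frac{RM}4 .
\]
By (W1) the odd terms are those with $d=1$. There is one at each level, since $5^v\in\mathcal D$. Hence $c\equiv5^Ic\equiv I\pmod2$.
\end{proof}

Writing $v=I+1+u$ and dividing by $5^I$, we must now sign the family
\[
\mathcal S=\big(5^uW(d)\big)_{0\le u\le N-1,\ d\mid Q}
\]
so that the signed sum is $-c$. Members with different index pairs $(u,d)$ count as different even if their values agree. The total and the largest member of $\mathcal S$ are
\[
S=\frac{5^N-1}4\,RM,\qquad X=5^{N-1}M .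
\]
A signed sum equals $2\sigma-S$, where $\sigma$ is the sum of the members with sign $+$, so we ask which integers are subset sums of $\mathcal S$. If positive integers are listed in nondecreasing order and each exceeds the sum of its predecessors by at most $1$, then by induction every integer from $0$ to the total is a subset sum. The family $\mathcal S$ begins $1,5,8,\dots$ and fails this test at once; $2,3,4$ are not subset sums. The same induction still works if we give up a margin at both ends and start from a set of small members checked by hand.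

\begin{lemma}[High levels]\label{lem:high}
Suppose that
\begin{equation}\label{eq:N}
5^N\ge2M+340\qquad\text{and}\qquad X\big(\tfrac54R-2\big)\ge\tfrac14RM+85 .
\end{equation}
Then every integer in $[43,S-43]$ is a subset sum of $\mathcal S$.
\end{lemma}

\begin{proof}
\emph{The initial set.} The first inequality gives $N\ge4$. So $\mathcal S$ has the members $1,5,25$ (from $d=1$), $8,40$ (from $d=7$), $10,50$ (from $d=11$) and $14$ (from $d=13$). They form a set $B_0$ with total $153$. We claim that every integer in $[43,110]$ is a subset sum of $B_0$. Passing to complements maps a subset sum $n$ to $153-n$, so it suffices to treat $43\le n\le76$.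

Let $A$ be the set of subset sums of $\{1,5,8,10,14\}$. It contains $5$, $1+5$, $8$, $1+8$, $10$, $1+10$, $5+8$, $14$, $5+10$, $1+5+10$, $8+10$, $5+14$, which are all integers in $[5,19]$ except $7,12,17$. The total is $38$, so $A$ is symmetric under $n\mapsto38-n$ and contains all integers in $[5,33]$ except possibly $7,12,17,21,26,31$. Therefore
\begin{align*}
25+A&\supseteq[43,58]\setminus\{46,51,56\},\\
40+A&\supseteq[45,73]\setminus\{47,52,57,61,66,71\},\\
50+A&\supseteq[55,75]\setminus\{57,62,67,71\}.
\end{align*}
The first two sets cover $[43,73]$ except $61,66,71$, and the third contains $61,66,74,75$. Finally $71=25+40+6$ and $76=25+40+11$ with $6,11\in A$.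

\emph{Extension.} Suppose that a family with total $T$ has all integers of $[43,T-43]$ as subset sums, and adjoin an integer $x$ with $1\le x\le T-85$. The new family has the subset sums in $[43,T-43]$ and in $[43+x,T-43+x]$. Since $43+x\le(T-43)+1$, these cover $[43,(T+x)-43]$. Start from $B_0$ and adjoin the other members of $\mathcal S$ in nondecreasing order. When $x$ is adjoined, the current family contains $B_0$ and all members of $\mathcal S$ smaller than $x$. We must show that its total satisfies $T\ge x+85$.

\emph{Chains.} The \emph{chain} of $d\mid Q$ consists of the members $5^uW$, $0\le u\le N-1$, with $W=W(d)$. If $W<x$, then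
\begin{equation}\label{eq:chain}
\text{the members of the chain below $x$ have sum at least }\ \tfrac14\big(\min(x,5^NW)-W\big).
\end{equation}
To see this, let $u\le N-1$ be maximal with $5^uW<x$. The sum is $\frac14(5^{u+1}W-W)$, and either $5^{u+1}W\ge x$ or $u+1=N$. So each chain that reaches far enough supplies about $x/4$, four chains supply about $x$, and a fifth gives room to spare.

\emph{The inequality $T\ge x+85$.}
\begin{itemize}
\item $x\le68$. Here $T\ge153\ge x+85$.
\item $69\le x\le124$. The member $56=W(49)$ has been adjoined, so $T\ge209\ge x+85$.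
\item $125\le x\le496$. The members $70=5W(13)$, $80=W(77)$, $110=W(121)$, $112=W(91)$ have also been adjoined, so $T\ge581\ge x+85$.
\item $497\le x\le5^N$. For $d=1,7,11,13,49$ we have $W=1,8,10,14,56$, with sum $89$, and $W<x\le5^NW$. By \eqref{eq:chain}, $T\ge\frac14(5x-89)$, and this is at least $x+85$ because $x\ge429$.
\item $5^N<x\le X/5$. Take $d=Q,\,Q/7,\,Q/11,\,Q/13,\,Q/77$. All five values $W$ satisfy $W\le M<5^N<x$, and by (W4) their sum is $M(1+\frac17+\frac1{11}+\frac1{13}+\frac1{77})<2M$. For the first four, $5^NW\ge5X/13>x$. For the fifth, $5^NW=5^NM/77\ge5^N$, so $\min(x,5^NW)\ge5^N$. By \eqref{eq:chain} and \eqref{eq:N},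
\[
T\ge\tfrac14\big(4x+5^N-2M\big)\ge x+85 .
\]
\item $x>X/5$. Let $x=5^uW(d)$. If $u\le N-2$, then $x\le X/5$; if $u=N-1$ and $d\ne Q$, then $x\le X/7$ by (W3). So $x=X$ is the last member and $T=S-X$. Since $\frac14 5^NRM=\frac54RX$,
\[
T-x=S-2X=X\big(\tfrac54R-2\big)-\tfrac14RM\ge85
\]
by \eqref{eq:N}. This is the only place where the size of $R$ matters.
\end{itemize}
After the last step the total is $S$, and the lemma follows.
\end{proof}

\begin{proposition}\label{prop:final}
If $K=I+N$ is even and $N$ satisfies \eqref{eq:N}, then $q=5^KQ$ is a counterexample modulus.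
\end{proposition}

\begin{proof}
Sign the low levels as in Lemma~\ref{lem:low}. By (W1) the odd members of $\mathcal S$ are $5^0,\dots,5^{N-1}$, so $S\equiv N\pmod2$. Since $c\equiv I\pmod 2$ and $N+I$ is even, $\sigma=(S-c)/2$ is an integer. Moreover $S-\frac14RM=\frac14(5^N-2)RM\ge86$, because $5^N\ge340$ and $RM\ge M>77$. Hence $|c|<S-86$, which gives $43\le\sigma\le S-43$. By Lemma~\ref{lem:high}, $\sigma$ is the sum of a subfamily of $\mathcal S$. Give its members the sign $+$ and all other members the sign $-$. The signed sum is $2\sigma-S=-c$, so the high levels contribute $-5^Ic$ and \eqref{eq:goal} holds. Now \eqref{eq:balance} holds for every $p\in P$, and Proposition~\ref{prop:reduction} applies.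
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
The quantities $I$, $M$, $R$ do not depend on $K$. As $K\to\infty$, we have $N=K-I\to\infty$ and $X=5^{N-1}M\to\infty$. Since $\frac54R-2>0$ by \eqref{eq:R}, both inequalities in \eqref{eq:N} hold for all large $K$, and Proposition~\ref{prop:final} applies when $K$ is also even.
\end{proof}

\section{The explicit moduli}\label{sec:explicit}

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Take $P=\{5,7,11,13,17,19,23\}$ and $k_l=2$ for all $l\in P'$. As noted in Section~\ref{sec:blocks}, we may take $I=5$. For $l=7,11,13,17,19,23$ the residues modulo $5$ are $2,1,3,2,4,3$, so $\chi_5(l)=-1,1,-1,-1,1,-1$ and $l^*=8,10,14,18,18,24$. The factor of $R$ at $l$ is $(ll^*+l^*+1)/(ll^*)$, hence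
\[
R=\frac{65}{56}\cdot\frac{121}{110}\cdot\frac{197}{182}\cdot\frac{325}{306}\cdot\frac{361}{342}\cdot\frac{577}{552}.
\]
Rounding each factor down and up,
\begin{align*}
R&>1.1607\cdot1.1\cdot1.0824\cdot1.0620\cdot1.0555\cdot1.0452>1.618,\\
R&<1.161\cdot1.1\cdot1.083\cdot1.063\cdot1.056\cdot1.046<2 .
\end{align*}
In particular $\frac54R-2>0.02$. Next,
\[
M=56\cdot110\cdot182\cdot306\cdot342\cdot552<6.6\cdot10^{13}.
\]
Let $N\ge21$. Then $2M+340<1.4\cdot10^{14}<5^{21}=476837158203125$, which is the first inequality in \eqref{eq:N}. For the second, $X(\frac54R-2)>0.02\cdot5^{20}M>M$, while $\frac14RM+85<\frac12M+85\le M$ because $R<2$ and $M\ge170$. By Proposition~\ref{prop:final}, every even $K=5+N\ge26$ gives a counterexample modulus.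
\end{proof}

\section{The bound $q-1\ge2\varphi(q)$ and its sharpness}\label{sec:sharp}

We first recall the facts used in the proof of Theorem~\ref{thm:sharp}(a).
\begin{enumerate}
\item[(F1)] \emph{Baker's theorem.} If $\lambda_1,\dots,\lambda_r$ are complex numbers with $e^{\lambda_j}$ algebraic, and they are linearly independent over $\mathbb Q$, then they are linearly independent over the field $\overline{\mathbb Q}$ of algebraic numbers.
\item[(F2)] For $|z|=1$, $z\ne1$, we have $\sum_{n\ge1}z^n/n=-\log(1-z)$ with the principal logarithm.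
\item[(F3)] If $h$ is periodic with mean value zero, then $\sum h(n)n^{-s}\to\sum h(n)/n$ as $s\to1^+$. Indeed, the partial sums $H(n)=h(1)+\dots+h(n)$ are bounded, and $\sum h(n)n^{-s}=\sum H(n)\big(n^{-s}-(n+1)^{-s}\big)$ converges uniformly for $1\le s\le2$, since $0<n^{-s}-(n+1)^{-s}\le2n^{-2}$ there.
\item[(F4)] Let $\chi$ be a Dirichlet character modulo $q$, that is, a character of $G=(\mathbb Z/q\mathbb Z)^*$ extended by $0$ to integers not coprime to $q$, and let $L(s,\chi)=\sum\chi(n)n^{-s}$. As $s\to1^+$, $L(s,\chi)$ tends to $L(1,\chi)\neq0$ if $\chi$ is not principal (Dirichlet's theorem), and to $+\infty$ if $\chi$ is principal. A function $g$ on $G$ with $\sum_{b\in G}\bar\chi(b)g(b)=0$ for all $\chi$ is zero (orthogonality of characters).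
\end{enumerate}

The hypothesis $\sum f(n)/n=0$ is a single equation, and no term of the series dominates the others in absolute value. The proof turns it into an equation that involves an absolutely convergent series, where the first term can be compared with the rest. Baker's theorem upgrades the one equation to $\varphi(q)$ equations, one for each dilate of $f$; with these, the characters modulo $q$ remove the contribution of all primes not dividing $q$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $f$ be admissible modulo $q$ with mean value zero and $\sum f(n)/n=0$. For $b\in G$ let $f_b(n)=f(bn)$; it is again $q$-periodic with mean value zero.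

\emph{Step 1: $\sum f_b(n)/n=0$ for all $b\in G$.} Let $\zeta=e^{2\pi i/q}$. For a $q$-periodic $h$ put $\hat h(t)=\frac1q\sum_{n=1}^qh(n)\zeta^{-nt}$, so that $h(n)=\sum_{t=0}^{q-1}\hat h(t)\zeta^{nt}$. If $h$ has mean value zero, then $\hat h(0)=0$, and (F2) gives
\begin{equation}\label{eq:logs}
\sum_{n\ge1}\frac{h(n)}n=-\sum_{t=1}^{q-1}\hat h(t)\log(1-\zeta^t).
\end{equation}
Choose among the numbers $\log(1-\zeta^t)$ a basis $\lambda_1,\dots,\lambda_r$ of their $\mathbb Q$-span, and write $\log(1-\zeta^t)=\sum_jc_{tj}\lambda_j$ with $c_{tj}\in\mathbb Q$. For $h=f$, \eqref{eq:logs} reads $\sum_j\big(\sum_t\hat f(t)c_{tj}\big)\lambda_j=0$. The coefficients lie in $\mathbb Q(\zeta)$, so (F1) gives $\sum_t\hat f(t)c_{tj}=0$ for every $j$. These are equations in $\mathbb Q(\zeta)$, and we may apply the automorphism $\zeta\mapsto\zeta^{a}$, where $ab\equiv1\pmod q$. It fixes the rational numbers $c_{tj}$ and $f(n)$, and it sends $\hat f(t)$ to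
\[
\frac1q\sum_{n\bmod q}f(n)\zeta^{-ant}=\frac1q\sum_{n'\bmod q}f(bn')\zeta^{-n't}=\widehat{f_b}(t),
\]
where $n=bn'$. So $\sum_t\widehat{f_b}(t)c_{tj}=0$ for every $j$. Multiplying by $\lambda_j$, summing over $j$, and using \eqref{eq:logs} for $h=f_b$ proves the claim.

\emph{Step 2: removing the primes not dividing $q$.} Let $\mathcal A$ be the set of positive integers all of whose prime factors divide $q$. Then
\[
\sum_{m\in\mathcal A}\frac1m=\prod_{p\mid q}\Big(1-\frac1p\Big)^{-1}=\frac q{\varphi(q)} .
\]
For $b\in G$ and $s\ge1$ put $g_s(b)=\sum_{m\in\mathcal A}f(bm)m^{-s}$. The series is dominated by $\sum_{m\in\mathcal A}1/m$, so $g_s(b)\to g_1(b)$ as $s\to1^+$. Every $n\ge1$ is uniquely $n=mn'$ with $m\in\mathcal A$ and $\gcd(n',q)=1$. For $s>1$ and a character $\chi$ modulo $q$, absolute convergence gives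
\[
\sum_{b\in G}\bar\chi(b)\sum_{n\ge1}\frac{f(bn)}{n^s}=\sum_{\gcd(n',q)=1}\frac1{n'^s}\sum_{b\in G}\bar\chi(b)g_s(bn')=L(s,\chi)\sum_{b\in G}\bar\chi(b)g_s(b),
\]
where the last step substitutes $bn'$ for $b$ and uses $\bar\chi(b)=\chi(n')\bar\chi(bn')$. Let $s\to1^+$. The left side tends to $0$ by (F3) and Step 1, and $|L(s,\chi)|$ stays bounded away from $0$ by (F4). Hence $\sum_b\bar\chi(b)g_1(b)=0$ for every $\chi$, and so $g_1=0$ on $G$.

\emph{Step 3: comparing the first term with the rest.} The equation $g_1(1)=0$ says $f(1)=-\sum_{m\in\mathcal A,\,m>1}f(m)/m$. The multiples of $q$ in $\mathcal A$ are the numbers $qm$ with $m\in\mathcal A$; their reciprocals add up to $1/\varphi(q)$, and $f$ vanishes on them. Therefore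
\[
1=|f(1)|\le\sum_{\substack{m\in\mathcal A,\ m>1\\ q\nmid m}}\frac1m=\frac q{\varphi(q)}-\frac1{\varphi(q)}-1,
\]
which is $q-1\ge2\varphi(q)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)--(d)]
(b) If $q$ is a counterexample modulus with set of prime divisors $P$, then $\prod_{p\in P}\frac p{p-1}=q/\varphi(q)>2$ by (a). Conversely, let $\prod_{p\in P}\frac p{p-1}>2$. As $k_l\to\infty$, the factor of $R$ at $l$ tends to $\frac l{l-1}$, so $\frac54R\to\prod_{p\in P}\frac p{p-1}$ when all $k_l\to\infty$. Thus \eqref{eq:R} holds as soon as all the even exponents $k_l$ are large, and Theorem~\ref{thm:family} gives a counterexample modulus with set of prime divisors $P$. In this argument all exponents, including $K$, may be taken larger than any prescribed bound.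

(c) By (a), $q/\varphi(q)>2$ for every counterexample modulus. Let $y>13$. Start with $\{5,7,11,13\}$, for which $\prod\frac p{p-1}=\frac{5005}{2880}<1.74$, and adjoin the primes greater than $y$ in increasing order until the product first exceeds $2$. This happens because $\sum1/p$ diverges. Before the last prime was adjoined the product was at most $2$, and the last factor is less than $\frac y{y-1}$. By (b) there is a counterexample modulus with $2<q/\varphi(q)<\frac{2y}{y-1}$. Let $y\to\infty$.

(d) Let $r$ be coprime to $6$, and let $P$ consist of the primes dividing $r$ together with $5,7,11,13,17,19,23$. Then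
\[
\prod_{p\in P}\frac p{p-1}\ge\frac54\cdot\frac76\cdot\frac{11}{10}\cdot\frac{13}{12}\cdot\frac{17}{16}\cdot\frac{19}{18}\cdot\frac{23}{22}>2.03 .
\]
Apply the construction in (b) with the exponent of each $p\in P$ at least $v_p(r)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{On Non-Vanishing And Linear Independence Results},
\texttt{https://libarchive.cmi.ac.in/theses/abhishektbharadwaj\_math2020.pdf}
\end{thebibliography}
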